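\title{Finitely generated Mal'cev varieties have no infinite antichain of subvarieties}

\begin{abstract}
Let $\mathbf A$ be a finite algebra with a Mal'cev term, of arbitrary type. We prove that in every sequence $\mathcal W_1,\mathcal W_2,\dots$ of subvarieties of the variety generated by $\mathbf A$ there are $i<j$ with $\mathcal W_j\subseteq\mathcal W_i$. In particular, a finitely generated variety with a Mal'cev term has no infinite antichain of subvarieties. The proof translates subvarieties into clonoids, that is, families of functions from powers of a finite set into a finite Mal'cev algebra that are closed under taking minors, and it combines Higman's lemma with the dual Ramsey theorem.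
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

An \emph{algebra} $\mathbf A$ is a nonempty set $A$ with a family of finitary operations, one for each operation symbol of a fixed language, its \emph{type}. The type is \emph{finite} if it has finitely many operation symbols. A term $s$ whose variables lie in a set $S$ defines a term operation $s^{\mathbf A}:A^S\to A$, and $\mathbf A$ satisfies the identity $s\approx t$ if $s^{\mathbf A}=t^{\mathbf A}$. A \emph{variety} is the class of all algebras of one type that satisfy a given set of identities, and a \emph{subvariety} of $\mathcal V$ is a variety contained in $\mathcal V$. Thus $\mathcal W\subseteq\mathcal W'$ holds exactly when $\mathcal W$ satisfies every identity that $\mathcal W'$ satisfies. The variety $\mathbb V(\mathbf A)$ \emph{generated by} $\mathbf A$ is defined by all identities that hold in $\mathbf A$; by Birkhoff's theorem it consists of the homomorphic images of subalgebras of powers of $\mathbf A$. A variety is \emph{finitely generated} if it equals $\mathbb V(\mathbf A)$ for a finite algebra $\mathbf A$. A \emph{Mal'cev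 term} for a variety or an algebra is a term $d(x,y,z)$ for which the identities
\[
d(x,y,y)\approx x\approx d(y,y,x)
\]
hold. Groups have the Mal'cev term $xy^{-1}z$, and so do all algebras obtained from groups by adding operations, such as rings.

How complicated can the ordered set of subvarieties of a finitely generated variety with a Mal'cev term be? For the cyclic group $\mathbb Z_n$ it is finite: modulo the axioms of abelian groups, an identity has the form $\sum m_ix_i\approx0$ and is equivalent to the identities $m_ix\approx 0$, so the subvarieties of $\mathbb V(\mathbb Z_n)$ correspond to the divisors of $n$. For the infinite group $\mathbb Z$ it contains the infinite ascending chain $\mathbb V(\mathbb Z_{2^k})$, $k\ge1$, and the varieties $\mathbb V(\mathbb Z_p)$, $p$ prime, form an infinite \emph{antichain}, a family whose members are pairwise incomparable under inclusion. For finite generators two facts settle the question about chains.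
\begin{itemize}
\item[(1)] If $\mathbf A$ is a finite algebra with a Mal'cev term, then every subvariety of $\mathbb V(\mathbf A)$ is generated by a finite algebra. In particular, there is no infinite ascending chain of subvarieties (Aichinger and Mayr \cite{AM}).
\item[(2)] Infinite descending chains of subvarieties can occur, for example in the variety generated by a suitable finite pointed group, that is, a finite group with an added constant (Bryant \cite{Bryant}).
\end{itemize}
The corresponding question about antichains was posed in \cite{slides}.

\medskip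
\noindent\textbf{Problem.} \emph{Is there a finitely generated variety with a Mal'cev term (of finite type) that has an infinite antichain of subvarieties?}
\medskip

One might guess that the answer is yes. Two copies of the chain in (2) can be placed side by side in one finitely generated variety of finite type, and this produces finite antichains of every size (Proposition~\ref{prop:wide}), so no finite bound on the size of antichains exists. On the other hand, the product of two descending chains, the set $\mathbb N\times\mathbb N$ with the reverse of the product order, has large finite antichains and no infinite one. The theorem says that this second picture is the right one, for every type.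

\begin{theorem}\label{thm:varieties}
Let $\mathbf A$ be a finite algebra, of any type, with a Mal'cev term. For every sequence $\mathcal W_1,\mathcal W_2,\dots$ of subvarieties of $\mathbb V(\mathbf A)$ there are $i<j$ with $\mathcal W_j\subseteq\mathcal W_i$. Hence $\mathbb V(\mathbf A)$ has no infinite antichain of subvarieties.
\end{theorem}

A finitely generated variety with a Mal'cev term is $\mathbb V(\mathbf A)$ for such an $\mathbf A$, so the answer to the problem is no, with or without the assumption of finite type. The proof uses neither (1) nor (2).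

Section~\ref{sec:clonoids} replaces a subvariety by the family of pairs of term operations that it identifies. Such a family is a \emph{clonoid}, and Theorem~\ref{thm:varieties} follows from a statement about clonoids, Theorem~\ref{thm:clonoids}. Its proof rests on two finiteness principles for the inclusion $L\subseteq L'$ of clonoids. In the first (Lemma~\ref{lem:upper}) the inclusion is tested at an arity that depends only on the larger clonoid; it comes from Higman's lemma. The analogous test at an arity that depends only on the smaller clonoid is false, but it becomes true after $L$ is replaced by an auxiliary clonoid $L^\sharp$ over a larger finite alphabet (Proposition~\ref{prop:key}); this comes from the dual Ramsey theorem. Section~\ref{sec:small} shows the idea behind $L^\sharp$ in the smallest case.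

\section{Clonoids}\label{sec:clonoids}

Throughout, $C$ is a finite nonempty set and $\mathbf B=(B;d)$ is a finite algebra with one ternary operation satisfying $d(x,y,y)=x=d(y,y,x)$. We write $[m]=\{1,\dots,m\}$. For a map $\pi:S\to S'$ of finite nonempty sets and a function $f:C^S\to B$, the \emph{minor} of $f$ along $\pi$ is
\[
f^\pi:C^{S'}\to B,\qquad f^\pi(u)=f(u\circ\pi).
\]
For $S=[m]$ and $S'=[m']$ this reads $f^\pi(x_1,\dots,x_{m'})=f(x_{\pi(1)},\dots,x_{\pi(m)})$: minors permute variables, identify variables, and add dummy variables. With $d$ applied pointwise to functions,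
\begin{equation}\label{eq:minor}
(f^\pi)^\sigma=f^{\sigma\circ\pi},\qquad d(f,g,h)^\pi=d(f^\pi,g^\pi,h^\pi).
\end{equation}

\begin{definition}
A \emph{$(C,\mathbf B)$-clonoid} $L$ assigns to every finite nonempty set $S$ a nonempty set $L(S)\subseteq B^{C^S}$ that is closed under pointwise $d$, in such a way that $f\in L(S)$ implies $f^\pi\in L(S')$ for all maps $\pi:S\to S'$. We write $L\subseteq L'$ if $L(S)\subseteq L'(S)$ for all $S$.
\end{definition}

Minors along bijections show that $L$ is determined by the sets $L([m])$, $m\ge1$, and that inclusion need only be checked for these. Arbitrary index sets are allowed because the proof indexes variables by tuples.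

\begin{example}\label{ex:poly}
Let $C=B=\{0,1\}=\mathbb F_2$ and $d(x,y,z)=x+y+z$. For $n\ge0$ let $P_n(S)$ be the set of functions given by polynomials over $\mathbb F_2$ of degree at most $n$ in the variables $x_s$, $s\in S$, and let $P_\infty(S)$ be the set of all functions. Substituting variables for variables does not raise the degree, so these are clonoids. The indicator function of a point $w$ is $\prod_{s}(x_s+w_s+1)$, so $P_\infty(S)=P_{|S|}(S)$. If $h\in P_n(S)$ and $T\subseteq S$ has more than $n$ elements, then
\begin{equation}\label{eq:parity}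
\sum\{h(u): u_s=0\text{ for all }s\notin T\}=0,
\end{equation}
because a monomial in $k\le n$ distinct variables equals $1$ at none or at $2^{|T|-k}$ of these points. Hence $x_1\cdots x_{n+1}\notin P_n([n+1])$, and $P_0\subsetneq P_1\subsetneq\cdots$ is an infinite ascending chain.
\end{example}

\begin{theorem}\label{thm:clonoids}
Every sequence $L_1,L_2,\dots$ of $(C,\mathbf B)$-clonoids has an infinite subsequence $L_{n_1},L_{n_2},\dots$ with an index $i_0$ such that for each $i\ge i_0$ the inclusion $L_{n_i}\subseteq L_{n_j}$ holds for all but finitely many $j$. In particular, there are $i<j$ with $L_i\subseteq L_j$.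
\end{theorem}

Both finiteness assumptions are needed. For $\mathbf B=(\mathbb Z;x-y+z)$, the families of constant functions with values in $p\mathbb Z$, $p$ prime, form an infinite antichain. For infinite $C$ and $B=\mathbb F_2$, so do the families $\{f:f(c,\dots,c)=0\}$, $c\in C$: the unary indicator function of $c'$ lies in the family for $c\neq c'$ and not in the family for $c'$.

\begin{proof}[Proof of Theorem~\ref{thm:varieties} from Theorem~\ref{thm:clonoids}]
Let $C=A$ and $B=A\times A$, with the Mal'cev term operation $d$ acting coordinatewise. For a subvariety $\mathcal W$ of $\mathbb V(\mathbf A)$ let $L_{\mathcal W}(S)$ be the set of functions $(s^{\mathbf A},t^{\mathbf A}):A^S\to A\times A$, where $s,t$ are terms with variables in $S$ and $\mathcal W\models s\approx t$. This is a clonoid. It is nonempty because $\mathcal W\models x\approx x$ for $x\in S$. If $\mathcal W\models s_i\approx t_i$ for $i=1,2,3$, then $\mathcal W\models d(s_1,s_2,s_3)\approx d(t_1,t_2,t_3)$, which gives closure under $d$. The minor along $\pi$ corresponds to the substitution $x\mapsto\pi(x)$ of variables, which preserves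 the identities of $\mathcal W$.

We claim that $\mathcal W\subseteq\mathcal W'$ if and only if $L_{\mathcal W'}\subseteq L_{\mathcal W}$. If $\mathcal W\subseteq\mathcal W'$, every identity of $\mathcal W'$ holds in $\mathcal W$, which gives the inclusion of clonoids. Conversely, let $L_{\mathcal W'}\subseteq L_{\mathcal W}$ and let $\mathcal W'\models s\approx t$, with variables in a finite nonempty set $S$. Then $(s^{\mathbf A},t^{\mathbf A})\in L_{\mathcal W}(S)$, so there are terms $s',t'$ with $s'^{\mathbf A}=s^{\mathbf A}$, $t'^{\mathbf A}=t^{\mathbf A}$ and $\mathcal W\models s'\approx t'$. The identities $s\approx s'$ and $t'\approx t$ hold in $\mathbf A$, hence in $\mathcal W\subseteq\mathbb V(\mathbf A)$, and therefore $\mathcal W\models s\approx t$.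

Theorem~\ref{thm:clonoids} gives $i<j$ with $L_{\mathcal W_i}\subseteq L_{\mathcal W_j}$, that is, $\mathcal W_j\subseteq\mathcal W_i$. An infinite antichain would contain a sequence of distinct, pairwise incomparable subvarieties, which is impossible.
\end{proof}

The type of $\mathbf A$ has disappeared: only the finite set $A$ and the operation $d$ remain. This is why finite type plays no role.

\section{Forks and the descending chain condition}\label{sec:forks}

\subsection*{Forks}
A subspace of $\mathbb F^{\,n}$ that contains a subspace with the same pivot positions in row echelon form equals it. Forks carry this principle over to sets closed under a Mal'cev operation. For a finite nonempty linearly ordered set $I$, a set $H\subseteq B^I$ and $i\in I$ let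
\[
\mathrm{Fork}_i(H)=\{(f(i),g(i)): f,g\in H,\ f(j)=g(j)\text{ for all }j<i\}.
\]
We say that $f,g$ \emph{agree below} $i$ if $f(j)=g(j)$ for all $j<i$, and that the pair $(f,g)$ \emph{witnesses} $(\alpha,\beta)$ \emph{at} $i$ if moreover $f(i)=\alpha$ and $g(i)=\beta$.

\begin{lemma}\label{lem:fork}
Let $G\subseteq H\subseteq B^I$ be closed under $d$, let $H\ne\emptyset$, and let $\mathrm{Fork}_i(H)\subseteq\mathrm{Fork}_i(G)$ for all $i\in I$. Then $G=H$.
\end{lemma}

\begin{proof}
Since $H\neq\emptyset$, the sets $\mathrm{Fork}_i(H)$ are nonempty, and so $G\ne\emptyset$. Let $f\in H$. We show by induction that for every initial segment of $I$ some $g\in G$ agrees with $f$ on it. For the empty segment any $g\in G$ works. Let $g\in G$ agree with $f$ below $i$. As $g\in H$, we have $(g(i),f(i))\in\mathrm{Fork}_i(H)$, so some pair $(p,p')$ in $G$ witnesses $(g(i),f(i))$ at $i$. Then $d(g,p,p')\in G$ has the value $d(g(j),p(j),p(j))=g(j)=f(j)$ at $j<i$ and the value $d(g(i),g(i),f(i))=f(i)$ at $i$.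
\end{proof}

This is the only place where the Mal'cev identities are used. Without closure under $d$ the lemma fails: $H=\{0,1\}^2$ and $G=H\setminus\{(1,0)\}$ have the same forks.

Fix a linear order on $C$. For a finite nonempty linearly ordered set $S$ we order $C^S$ \emph{lexicographically}: $u<w$ if $u_p<w_p$ for the least $p$ with $u_p\ne w_p$. We regard elements of $C^S$ as words, identifying $S$ with $[|S|]$ by the order isomorphism, and we apply Lemma~\ref{lem:fork} with $I=C^S$. To relate forks at different arities we need minors that respect the lexicographic order. A surjection $\pi:S\to S'$ of finite linearly ordered sets is \emph{rigid} if $p<p'$ implies $\min\pi^{-1}(p)<\min\pi^{-1}(p')$.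

\begin{lemma}\label{lem:rigid}
Let $\pi:S\to S'$ be rigid and $w\in C^{S'}$.
\begin{itemize}
\item[(i)] If $u<w$, then $u\circ\pi<w\circ\pi$.
\item[(ii)] If $(f,g)$ witnesses $(\alpha,\beta)$ at $w\circ\pi$, then $(f^\pi,g^\pi)$ witnesses $(\alpha,\beta)$ at $w$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $p$ be least with $u_p\ne w_p$, so $u_p<w_p$, and let $q_0=\min\pi^{-1}(p)$. Let $q<q_0$. Then $\pi(q)\ne p$, and $\pi(q)>p$ would give $q_0<\min\pi^{-1}(\pi(q))\le q$. So $\pi(q)<p$, and $u\circ\pi$ and $w\circ\pi$ agree at $q$. At $q_0$ their values are $u_p<w_p$.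

(ii) For $u<w$, part (i) gives $f^\pi(u)=f(u\circ\pi)=g(u\circ\pi)=g^\pi(u)$, and $f^\pi(w)=f(w\circ\pi)=\alpha$, $g^\pi(w)=g(w\circ\pi)=\beta$.
\end{proof}

For a clonoid $L$ and $\alpha,\beta\in B$ let $W_{\alpha\beta}(L)$ be the set of words $w\in C^{[m]}$, $m\ge1$, with $(\alpha,\beta)\in\mathrm{Fork}_w(L([m]))$.

\begin{example}\label{ex:forks}
(a) Since $P_n([m])$ is a vector space, $w\in W_{01}(P_n)$ if and only if some $h\in P_n([m])$ vanishes below $w$ and $h(w)=1$. We claim that this happens exactly when the set $T=\{s:w_s=1\}$ has at most $n$ elements. If $|T|\le n$, take $h=\prod_{s\in T}x_s$: from $h(u)=1$ we get $u\ge w$ coordinatewise, hence lexicographically. If $|T|>n$, all points other than $w$ in the sum \eqref{eq:parity} lie below $w$, so a function $h$ vanishing below $w$ has $h(w)=0$.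

(b) With $C$ and $\mathbf B$ as in (a) and $\epsilon\in\{0,1\}$, let $E_\epsilon(S)$ be the set of $f$ with $f(0,\dots,0)+f(1,\dots,1)=\epsilon$. Both are clonoids. The word $1^m$ is the largest in $C^{[m]}$, so the value there can be adjusted last: at $w\ne1^m$ all four pairs are forks, and at $1^m$ the forks are $(0,0)$ and $(1,1)$. Thus $E_0$ and $E_1$ have the same forks, although $E_0(S)\cap E_1(S)=\emptyset$.
\end{example}

\subsection*{Well-quasi-orders}
A quasi-ordered set $Q$ is a \emph{well-quasi-order} (wqo) if every sequence $q_1,q_2,\dots$ in $Q$ has $i<j$ with $q_i\le q_j$. For a finite set $\Sigma$ let $\Sigma^*$ be the set of finite words over $\Sigma$, including the empty word, and put $v\le v'$ if $v$ is a (scattered) \emph{subword} of $v'$, that is, if there is an increasing letter-preserving map, an \emph{embedding}, from the positions of $v$ to those of $v'$. Higman's lemma \cite{Higman} states that this order is a wqo, and finite products of wqos are wqos. A \emph{down-set} is a subset $D$ such that $q\le q'\in D$ implies $q\in D$; an \emph{up-set} is the complement of a down-set. We need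 two consequences of the definition for a partially ordered wqo $Q$.
\begin{itemize}
\item[(W1)] Descending chains of down-sets stabilize. Indeed, if $D_1\supsetneq D_2\supsetneq\cdots$ and $q_i\in D_i\setminus D_{i+1}$, then $q_i\le q_j$ with $i<j$ gives $q_i\in D_j\subseteq D_{i+1}$.
\item[(W2)] An up-set $U$ has finitely many minimal elements, and each element of $U$ lies above one of them, since $Q$ has no infinite antichain and no infinite strictly descending sequence.
\end{itemize}

\subsection*{Fork words form down-sets}
Deleting a letter of a word $w'$ can be imitated by identifying the variable at that position with an \emph{earlier} variable carrying the same letter; the identification is then rigid. First occurrences of letters cannot be deleted in this way, and indeed $10\in W_{01}(E_0)$ while $1\notin W_{01}(E_0)$. We therefore fix the first occurrences. Each nonempty word has a unique form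
\[
w=c_1v_1c_2v_2\cdots c_hv_h,
\]
where $c_1,\dots,c_h$ are its distinct letters in order of first occurrence and $v_i\in\{c_1,\dots,c_i\}^*$; the displayed $c_i$ are the first occurrences. We call $c=(c_1,\dots,c_h)$ the \emph{skeleton} of $w$. There are finitely many skeletons. Let $Q_c=\prod_{i=1}^h\{c_1,\dots,c_i\}^*$ with the product of the subword orders, a partially ordered wqo, and let
\[
D^c_{\alpha\beta}(L)=\{v\in Q_c: c_1v_1\cdots c_hv_h\in W_{\alpha\beta}(L)\}.
\]

\begin{lemma}\label{lem:down}
$D^c_{\alpha\beta}(L)$ is a down-set of $Q_c$.
\end{lemma}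

\begin{proof}
Let $v\le v'\in D^c_{\alpha\beta}(L)$, with corresponding words $w$ and $w'$, and fix embeddings of $v_i$ into $v_i'$. Together with the displayed letters they give an increasing letter-preserving map from the positions of $w$ to those of $w'$; call the image of a position its \emph{copy}. Define $\pi$ from the positions of $w'$ to those of $w$ as follows. A copy is sent to the position of which it is the copy. Any other position lies in some $v'_i$ and carries a letter $c_l$ with $l\le i$; it is sent to the displayed $c_l$ of $w$. Then $w'=w\circ\pi$. A position inside some $v_i$ has its copy as its only preimage, and the further preimages of a displayed $c_l$ come after the displayed $c_l$ of $w'$. So the least preimage of each position is its copy, and $\pi$ is rigid. By Lemma~\ref{lem:rigid}, witnesses in $L$ at $w'$ yield witnesses in $L$ at $w$.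
\end{proof}

\begin{lemma}\label{lem:dcc}
There is no infinite strictly descending chain of $(C,\mathbf B)$-clonoids.
\end{lemma}

\begin{proof}
If $L'\subseteq L$, then $D^c_{\alpha\beta}(L')\subseteq D^c_{\alpha\beta}(L)$ for all $\alpha,\beta,c$. If equality holds for all $\alpha,\beta,c$, then $L'([m])$ and $L([m])$ have the same forks for all $m$, and $L'=L$ by Lemma~\ref{lem:fork}. There are finitely many triples $(\alpha,\beta,c)$, so (W1) finishes the proof.
\end{proof}

The descending chain condition has the following useful form: whether a clonoid lies \emph{below} a given clonoid $X$ is decided at one arity, which depends only on $X$.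

\begin{lemma}\label{lem:upper}
For every $(C,\mathbf B)$-clonoid $X$ there is $n$ such that every $(C,\mathbf B)$-clonoid $L$ with $L([n])\subseteq X([n])$ satisfies $L\subseteq X$.
\end{lemma}

\begin{proof}
For $n\ge1$ let
\[
X^{(n)}(S)=\{f\in B^{C^S}: f^\pi\in X([n])\text{ for all }\pi:S\to[n]\}.
\]
This set contains $X(S)$, and by \eqref{eq:minor} the family $X^{(n)}$ is closed under $d$ and under minors, so it is a clonoid. We have $X^{(n+1)}\subseteq X^{(n)}$: with the inclusion $\iota:[n]\to[n+1]$ and a map $\varrho:[n+1]\to[n]$ with $\varrho\circ\iota=\mathrm{id}$, we get $f^\pi=(f^{\iota\circ\pi})^\varrho\in X([n])$ for $f\in X^{(n+1)}(S)$ and $\pi:S\to[n]$. Moreover $X^{(|S|)}(S)=X(S)$, as one sees by taking $\pi$ bijective, so $\bigcap_nX^{(n)}=X$. By Lemma~\ref{lem:dcc} the chain stabilizes, and $X=X^{(n)}$ for some $n$. If $L([n])\subseteq X([n])$ and $f\in L(S)$, then $f^\pi\in L([n])\subseteq X([n])$ for all $\pi:S\to[n]$, so $f\in X^{(n)}(S)=X(S)$.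
\end{proof}

\section{The obstacle, and the smallest case}\label{sec:small}

Here is a first attempt at Theorem~\ref{thm:clonoids}. Pass to a subsequence along which each finite set $L_j([n])$ is eventually constant; the eventual values form a clonoid $X$, and Lemma~\ref{lem:upper} gives $L_i\subseteq X$ for large $i$. Suppose that $L_i$ were determined from below at one arity $N$, in the sense that $L_i([N])\subseteq L'([N])$ implies $L_i\subseteq L'$. Then $L_i([N])\subseteq X([N])=L_j([N])$ for large $j$ would finish the proof. But such an $N$ need not exist: $P_\infty([N])=P_N([N])$ and $P_\infty\not\subseteq P_N$. Comparing the down-sets $D^c_{\alpha\beta}$ instead does not help, since forks compare only nested sets, as $E_0$ and $E_1$ show. To prove $L\subseteq L'$ with Lemma~\ref{lem:fork} we must find, for each of the infinitely many forks of $L$, \emph{witnesses} that lie in both $L$ and $L'$. So we need witnesses so uniform that a finite amount of information describes them in all arities. Ramsey theory provides them.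

\subsection*{The dual Ramsey theorem}
The theorem of Graham and Rothschild \cite{GR} states: for all $1\le k\le r$ and $\ell\ge1$ there is $R$ such that for every coloring with $\ell$ colors of the partitions of an $R$-element set into $k$ classes there is a partition into $r$ classes all of whose coarsenings into $k$ classes have the same color.

Let $\mathrm{Rig}(R,k)$ be the set of rigid surjections $[R]\to[k]$. It is nonempty for $R\ge k\geq1$, as it contains $q\mapsto\min(q,k)$. A composition $\sigma\circ\rho$ of rigid surjections is rigid: the set $(\sigma\circ\rho)^{-1}(i)$ is the union of the $\rho^{-1}(p)$ with $\sigma(p)=i$, so its minimum is $\min\rho^{-1}(\min\sigma^{-1}(i))$, which increases with $i$. Numbering the classes of a partition in the order of their minima identifies the partitions of $[R]$ into $k$ classes with $\mathrm{Rig}(R,k)$. A coarsening into $k$ classes of the partition given by $\rho\in\mathrm{Rig}(R,r)$ amounts to a partition of the set $[r]$ of class numbers, so the coarsenings correspond to the maps $\sigma\circ\rho$ with $\sigma\in\mathrm{Rig}(r,k)$. The theorem thus takes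 the following form.

\begin{theorem}[Dual Ramsey theorem]\label{thm:GR}
For all $1\le k\le r$ and $\ell\ge1$ there is $R\ge r$ such that for every coloring $\chi$ of $\mathrm{Rig}(R,k)$ with $\ell$ colors there is $\rho\in\mathrm{Rig}(R,r)$ for which $\chi(\sigma\circ\rho)$ is the same for all $\sigma\in\mathrm{Rig}(r,k)$.
\end{theorem}

Rigid surjections are tied to the order of first occurrences. For a nonempty sequence $(\varepsilon_1,\dots,\varepsilon_r)$ in any set let $\mathrm{fo}(\varepsilon_1,\dots,\varepsilon_r)$ be the sequence of its distinct members in order of first occurrence; for example $\mathrm{fo}(1,1,0,1,0)=(1,0)$.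

\begin{lemma}\label{lem:fo}
Let $\mathrm{fo}(\varepsilon_1,\dots,\varepsilon_r)=(\nu_1,\dots,\nu_k)$.
\begin{itemize}
\item[(i)] If $\varrho\in\mathrm{Rig}(R,r)$, then $\mathrm{fo}(\varepsilon_{\varrho(1)},\dots,\varepsilon_{\varrho(R)})=(\nu_1,\dots,\nu_k)$.
\item[(ii)] The map $\sigma:[r]\to[k]$ with $\varepsilon_q=\nu_{\sigma(q)}$ belongs to $\mathrm{Rig}(r,k)$.
\item[(iii)] For every map $\eta$ defined on the $\varepsilon_q$, we have $\mathrm{fo}(\eta\varepsilon_1,\dots,\eta\varepsilon_r)=\mathrm{fo}(\eta\nu_1,\dots,\eta\nu_k)$.
\end{itemize}
\end{lemma}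

\begin{proof}
(ii) holds because $\min\sigma^{-1}(i)$ is the place of the first occurrence of $\nu_i$. For (i), the map $\sigma\circ\varrho$ is rigid and $\varepsilon_{\varrho(q)}=\nu_{\sigma\varrho(q)}$, so $\nu_1,\dots,\nu_k$ first occur in this order in the new sequence. For (iii), apply (i) to the sequence $(\eta\nu_1,\dots,\eta\nu_k)$ and the rigid map $\sigma$.
\end{proof}

\subsection*{The words $1^m$ over two letters}
Let $C=\{0,1\}$ and let $L$ be a $(C,\mathbf B)$-clonoid such that $1^m\in W_{\alpha\beta}(L)$ for all $m$. Choose witnesses $f_R,g_R\in L([R])$ at $1^R$ for every $R$. They need not be related to each other in any way.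

Fix $r\ge2$. Color $\sigma\in\mathrm{Rig}(R,2)$ by the pair of binary functions $(f_R^\sigma,g_R^\sigma)$. There are at most $|B|^8$ colors, whatever $R$ is, so for a suitable $R$ Theorem~\ref{thm:GR} gives $\rho\in\mathrm{Rig}(R,r)$ such that $f_R^{\sigma\circ\rho}=F$ and $g_R^{\sigma\circ\rho}=G$ do not depend on $\sigma\in\mathrm{Rig}(r,2)$. Put $f^{(r)}=f_R^\rho$ and $g^{(r)}=g_R^\rho$. As $1^R=1^r\circ\rho$, Lemma~\ref{lem:rigid} shows that they are witnesses at $1^r$. If $u\in C^{[r]}$ is not constant, then $u=\mathrm{fo}(u)\circ\sigma$ with $\sigma\in\mathrm{Rig}(r,2)$, and so $f^{(r)}(u)=(f^{(r)})^\sigma(\mathrm{fo}(u))=F(\mathrm{fo}(u))$. A constant $u$ is determined by $\mathrm{fo}(u)$. Hence $f^{(r)}(u)$ and $g^{(r)}(u)$ depend only on $\mathrm{fo}(u)$, which is one of $(0),(1),(0,1),(1,0)$. By the pigeonhole principle there are functions $\varphi,\psi$ on these four sequences such that $f^{(r)}(u)=\varphi(\mathrm{fo}(u))$ and $g^{(r)}(u)=\psi(\mathrm{fo}(u))$ for infinitely many $r$. Taking minors along $q\mapsto\min(q,r')$ and using Lemmas~\ref{lem:fo}(i) and~\ref{lem:rigid}, we see that the same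 formulas define witnesses in $L([r'])$ at $1^{r'}$ for \emph{every} $r'$. Eight elements of $B$ now describe witnesses in all arities.

For instance, in $P_\infty$ the functions $f_R=x_1+\dots+x_R+x_1\cdots x_R$ and $g_R=x_1+\dots+x_R$ witness $(R+1,R)$ modulo $2$ at $1^R$, which is $(1,0)$ for even $R$. The function $g_4$ does not depend on $\mathrm{fo}(u)$ alone, since $g_4(1,0,0,0)\ne g_4(1,1,0,0)$. For $R=2r$ and $\rho(q)=\lceil q/2\rceil$ we get $f_R^\rho=x_1\cdots x_r$ and $g_R^\rho=0$; here $\varphi$ is the indicator function of the sequence $(1)$, and $\psi=0$.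

For a general word $w\in W_{\alpha\beta}(L)$ two things change. First, not every part of $w$ can be stretched without losing the fork. We shall cut $w$ into boundedly many fixed letters and gaps between them that can be stretched freely; the description then involves several sequences at once. Second, a gap may contain several letters, and a variable may only be identified with a variable carrying the same letter. We therefore stretch a gap by repeating a block that lists its letters, and we identify block with block. The values of the variables in one block form a vector indexed by letters, so the sequences have entries in $C^C$ rather than in $C$.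

\section{The clonoid $L^\sharp$ and the proof of Theorem~\ref{thm:clonoids}}\label{sec:sharp}

Let $C^\sharp$ be the set of nonempty sequences of pairwise distinct elements of $C^C$. It is finite. For $u\in C^{S\times[r]\times C}$ put $u_{s,q}=(u(s,q,a))_{a\in C}\in C^C$. For $\varphi:(C^\sharp)^S\to B$ and $r\ge1$ define
\[
\varphi_r:C^{S\times[r]\times C}\to B,\qquad\varphi_r(u)=\varphi\bigl((\mathrm{fo}(u_{s,1},\dots,u_{s,r}))_{s\in S}\bigr).
\]
So each argument of $\varphi$ is expanded into $r$ blocks of $|C|$ variables. For a $(C,\mathbf B)$-clonoid $L$ let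
\[
L^\sharp(S)=\{\varphi\in B^{(C^\sharp)^S}:\ \varphi_r\in L(S\times[r]\times C)\text{ for all }r\ge1\}.
\]
One element of $L^\sharp(S)$ records members of $L$ of unbounded arity. Fix a letter $a_0\in C$ once and for all, and for $\xi\in C^\sharp$ let $\mathrm{hd}(\xi)\in C$ be the $a_0$-component of the first entry of $\xi$. It serves to store a single letter in an element of $C^\sharp$.

\begin{lemma}\label{lem:sharp}
\begin{itemize}
\item[(i)] If $\varphi_r\in L(S\times[r]\times C)$ for infinitely many $r$, then $\varphi\in L^\sharp(S)$.
\item[(ii)] $L^\sharp$ is a $(C^\sharp,\mathbf B)$-clonoid.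
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $r'\le r$, $\varrho\in\mathrm{Rig}(r,r')$ and $u\in C^{S\times[r']\times C}$. The block of $u\circ(\mathrm{id}\times\varrho\times\mathrm{id})$ at $(s,q)$ is $u_{s,\varrho(q)}$, so Lemma~\ref{lem:fo}(i) gives $\varphi_{r'}=(\varphi_r)^{\mathrm{id}\times\varrho\times\mathrm{id}}$.

(ii) Closure under $d$ holds because $\varphi\mapsto\varphi_r$ commutes with pointwise $d$. For $\pi:S\to S'$ and $u\in C^{S'\times[r]\times C}$, both $(\varphi^\pi)_r(u)$ and $(\varphi_r)^{\pi\times\mathrm{id}\times\mathrm{id}}(u)$ equal $\varphi\bigl((\mathrm{fo}(u_{\pi(s),1},\dots,u_{\pi(s),r}))_{s\in S}\bigr)$, which gives closure under minors. Finally, let $f\in L(S)$ and $\varphi(\xi)=f\bigl((\mathrm{hd}(\xi_s))_{s\in S}\bigr)$. The first entry of $\mathrm{fo}(u_{s,1},\dots,u_{s,r})$ is $u_{s,1}$, so $\varphi_r=f^\tau$ with $\tau(s)=(s,1,a_0)$. Hence $\varphi\in L^\sharp(S)\neq\emptyset$.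
\end{proof}

The passage to $L^\sharp$ removes the obstacle in our example. Let $\varphi:C^\sharp\to\mathbb F_2$ take the value $1$ at $\xi$ exactly when all entries of $\xi$ have $a_0$-component $1$. Then $\varphi_r$ is a product of $r$ distinct variables. Its minor along the map $(1,q,a)\mapsto q$ is $x_1\cdots x_r$, so $\varphi$ lies in $P_\infty^\sharp([1])$ and in no $P_n^\sharp([1])$. The general statement is the heart of the proof.

\begin{proposition}\label{prop:key}
For every $(C,\mathbf B)$-clonoid $L$ there is $N=N(L)$ such that every $(C,\mathbf B)$-clonoid $L'$ with $L^\sharp([N])\subseteq L'^\sharp([N])$ satisfies $L\subseteq L'$.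
\end{proposition}

The proof occupies Sections~\ref{sec:ramsey} and~\ref{sec:key}. With this proposition the attempt from Section~\ref{sec:small} succeeds, because Lemma~\ref{lem:upper} holds over every finite alphabet, in particular over $C^\sharp$.

\begin{proof}[Proof of Theorem~\ref{thm:clonoids}]
For each $n$ there are finitely many possibilities for the set $L_j^\sharp([n])$. Choose infinite sets of indices $J_1\supseteq J_2\supseteq\cdots$ such that $L_j^\sharp([n])$ is constant for $j\in J_n$, and choose $n_1<n_2<\cdots$ with $n_k\in J_k$. Along this subsequence $L^\sharp_{n_j}([n])$ is eventually constant in $j$ for every $n$, and therefore so is $L^\sharp_{n_j}(S)$ for every $S$; let $X(S)$ be the eventual value. Each defining condition of a clonoid involves one set $S$ or two sets $S,S'$, and on these $X$ coincides with $L_{n_j}^\sharp$ for large $j$. So $X$ is a $(C^\sharp,\mathbf B)$-clonoid by Lemma~\ref{lem:sharp}(ii).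

Let $n$ be the number given by Lemma~\ref{lem:upper} for $X$, and let $i_0$ be such that $L^\sharp_{n_i}([n])=X([n])$ for $i\ge i_0$. Then $L^\sharp_{n_i}\subseteq X$ for $i\ge i_0$. Fix such an $i$ and let $N=N(L_{n_i})$. For all sufficiently large $j$,
\[
L_{n_i}^\sharp([N])\subseteq X([N])=L_{n_j}^\sharp([N]),
\]
and Proposition~\ref{prop:key} gives $L_{n_i}\subseteq L_{n_j}$.
\end{proof}

\section{A product form of the dual Ramsey theorem}\label{sec:ramsey}

A word will have several gaps, and in each gap the number of distinct blocks varies. We therefore need Theorem~\ref{thm:GR} for several coordinates and several values of $k$ at once. For $\mathbf k=(k_1,\dots,k_\kappa)$ let $\mathrm{Rig}(R,\mathbf k)=\prod_{j=1}^\kappa\mathrm{Rig}(R,k_j)$. Tuples of maps are composed componentwise.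

\begin{lemma}\label{lem:product}
Let $\kappa,\ell\ge1$ and $r\ge K\ge1$. There is $R\ge r$ such that for every coloring $\chi$ of $\bigcup_{\mathbf k\in[K]^\kappa}\mathrm{Rig}(R,\mathbf k)$ with $\ell$ colors there is $\rho\in\mathrm{Rig}(R,r)^\kappa$ such that, for each $\mathbf k\in[K]^\kappa$, the color $\chi(\sigma\circ\rho)$ is the same for all $\sigma\in\mathrm{Rig}(r,\mathbf k)$.
\end{lemma}

\begin{proof}
Let $\mathbf k\in[r]^\kappa$. Call $R\ge r$ \emph{good} for $(\mathbf k,r,\ell)$ if every coloring $\chi$ of $\mathrm{Rig}(R,\mathbf k)$ with $\ell$ colors admits $\rho\in\mathrm{Rig}(R,r)^\kappa$ with $\chi(\sigma\circ\rho)$ independent of $\sigma\in\mathrm{Rig}(r,\mathbf k)$.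

\emph{If $R$ is good and $\tilde R\ge R$, then $\tilde R$ is good.} Fix $\theta\in\mathrm{Rig}(\tilde R,R)^\kappa$. Given a coloring $\chi$ of $\mathrm{Rig}(\tilde R,\mathbf k)$, let $\rho$ be obtained for the coloring $\tau\mapsto\chi(\tau\circ\theta)$ of $\mathrm{Rig}(R,\mathbf k)$, and use $\rho\circ\theta$.

\emph{A good $R$ exists.} We use induction on $\kappa$; the case $\kappa=1$ is Theorem~\ref{thm:GR}. Let $\kappa\ge2$, let $R'$ be good for $((k_1,\dots,k_{\kappa-1}),r,\ell)$, let $T=\prod_{j<\kappa}\mathrm{Rig}(R',k_j)$, and let $R\ge R'$ be good for $((k_\kappa),r,\ell^{|T|})$. Given a coloring $\chi$ of $\mathrm{Rig}(R,\mathbf k)$, fix $\theta\in\mathrm{Rig}(R,R')$ and color $\tau_\kappa\in\mathrm{Rig}(R,k_\kappa)$ by the function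
\[
T\ni(\tau_1,\dots,\tau_{\kappa-1})\longmapsto\chi(\tau_1\circ\theta,\dots,\tau_{\kappa-1}\circ\theta,\tau_\kappa).
\]
There is $\rho_\kappa\in\mathrm{Rig}(R,r)$ such that all $\tau_\kappa=\sigma_\kappa\circ\rho_\kappa$, $\sigma_\kappa\in\mathrm{Rig}(r,k_\kappa)$, receive the same function $\chi'$. This $\chi'$ is a coloring of $T$ with $\ell$ colors, so there are $\rho'_j\in\mathrm{Rig}(R',r)$, $j<\kappa$, with $\chi'(\sigma_1\circ\rho_1',\dots,\sigma_{\kappa-1}\circ\rho'_{\kappa-1})$ independent of the $\sigma_j$. With $\rho_j=\rho_j'\circ\theta$ for $j<\kappa$, this value equals $\chi(\sigma\circ\rho)$ for every $\sigma\in\mathrm{Rig}(r,\mathbf k)$.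

\emph{All $\mathbf k$ at once.} Let $\mathbf k^1,\dots,\mathbf k^n$ be the elements of $[K]^\kappa$. Put $R_0=r$, let $R_i$ be good for $(\mathbf k^i,R_{i-1},\ell)$, and let $R=R_n$. Given $\chi$, choose for $i=n,n-1,\dots,1$ successively $\rho^i\in\mathrm{Rig}(R_i,R_{i-1})^\kappa$ such that the coloring $\tau\mapsto\chi(\tau\circ\rho^{i+1}\circ\dots\circ\rho^n)$ of $\mathrm{Rig}(R_i,\mathbf k^i)$ is constant on the elements $\tau'\circ\rho^i$, $\tau'\in\mathrm{Rig}(R_{i-1},\mathbf k^i)$. Put $\rho=\rho^1\circ\dots\circ\rho^n$. For $\sigma\in\mathrm{Rig}(r,\mathbf k^i)$ we have $\sigma\circ\rho=\tau'\circ\rho^i\circ\rho^{i+1}\circ\dots\circ\rho^n$ with $\tau'=\sigma\circ\rho^1\circ\dots\circ\rho^{i-1}\in\mathrm{Rig}(R_{i-1},\mathbf k^i)$, so $\chi(\sigma\circ\rho)$ depends only on $i$.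
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}

Fix the clonoid $L$. For $\alpha,\beta\in B$ and a skeleton $c$ let $M^c_{\alpha\beta}$ be the set of minimal elements of $Q_c\setminus D^c_{\alpha\beta}(L)$. By Lemma~\ref{lem:down} and (W2) it is finite, and
\begin{equation}\label{eq:obstruction}
v\in D^c_{\alpha\beta}(L)\iff\mu\not\le v\text{ for all }\mu\in M^c_{\alpha\beta}.
\end{equation}
Let $|\mu|$ be the sum of the lengths of the components of $\mu$, and put
\[
n_0=\max_{\alpha,\beta,c}\Bigl(|C|+\sum_{\mu\in M^c_{\alpha\beta}}|\mu|\Bigr),\qquad N=2n_0.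
\]
These numbers depend only on $L$.

\subsection*{Frames}
A word $w\in W_{\alpha\beta}(L)$ avoids finitely many forbidden patterns $\mu$. The next lemma marks boundedly many positions of $w$ that certify the avoidance, so that the rest may be changed.

\begin{lemma}\label{lem:frame}
Every $w\in W_{\alpha\beta}(L)$ has a factorization $w=b_1x_1b_2x_2\cdots b_\kappa x_\kappa$ with letters $b_j$, words $x_j$ and $\kappa\le n_0$ such that, with $\Delta_j$ the set of letters occurring in $x_j$:
\begin{itemize}
\item[(F1)] the first occurrence in $w$ of each of its letters is one of the displayed $b_i$;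
\item[(F2)] $b_1y_1b_2y_2\cdots b_\kappa y_\kappa\in W_{\alpha\beta}(L)$ for all $y_j\in\Delta_j^*$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $w=c_1v_1\cdots c_hv_h$ with skeleton $c$, so $v\in D^c_{\alpha\beta}(L)$. Let $\mu\in M^c_{\alpha\beta}$. By \eqref{eq:obstruction} we can choose $i=i(\mu)$ such that $z=\mu_i=z_1z_2\cdots$ is not a subword of $v_i$; in particular $z$ is nonempty. Try to embed $z$ into $v_i$ greedily: let $o_1$ be the first occurrence of $z_1$ in $v_i$, and let $o_{s+1}$ be the first occurrence of $z_{s+1}$ in $v_i$ after $o_s$. The process stops with positions $o_1<\dots<o_n$, where $0\le n<|z|$. They cut $v_i$ into regions $0,1,\dots,n$: region $s$ consists of the positions of $v_i$ after $o_s$ (no condition if $s=0$) and before $o_{s+1}$ (no condition if $s=n$). By construction,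
\begin{equation}\label{eq:regions}
z_{s+1}\text{ does not occur in region }s\qquad(0\le s\le n).
\end{equation}

Let $p_1<\dots<p_\kappa$ be the positions of the displayed $c_1,\dots,c_h$ together with the greedy positions for all $\mu\in M^c_{\alpha\beta}$. Then $p_1=1$ and $\kappa\le n_0$. Let $b_j$ be the letter at $p_j$ and let $x_j$ be the word between $p_j$ and $p_{j+1}$, or after $p_\kappa$ for $j=\kappa$. Condition (F1) holds by construction.

For (F2) let $w'=b_1y_1\cdots b_\kappa y_\kappa$. Each gap $x_j$ lies inside a single $v_i$, so $\Delta_j\subseteq\{c_1,\dots,c_i\}$. Hence $w'$ has skeleton $c$, and its tuple $v'\in Q_c$ arises from $v$ by replacing gaps. Let $\mu\in M^c_{\alpha\beta}$, with $i,z,n$ as above. The letters at $o_1,\dots,o_n$ are among the $b_j$ and are kept; they cut $v_i'$ into regions in the same way. A letter in region $s$ of $v_i'$ is either a kept letter from region $s$ of $v_i$ or belongs to $\Delta_j$ for a gap $x_j$ inside region $s$ of $v_i$. So \eqref{eq:regions} holds for $v_i'$. Suppose that $z$ embeds into $v'_i$. By induction on $s\le n$, the $s$-th letter of $z$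 is placed at or after $o_s$: it is placed after $o_{s-1}$ (no condition if $s=1$) and not in region $s-1$. Then $z_{n+1}$ is placed in region $n$, contrary to \eqref{eq:regions}. Thus $\mu\not\le v'$ for all $\mu\in M^c_{\alpha\beta}$, and $w'\in W_{\alpha\beta}(L)$ by \eqref{eq:obstruction}.
\end{proof}

\begin{example}
Let $L=P_2$, $(\alpha,\beta)=(0,1)$ and $c=(1,0)$. By Example~\ref{ex:forks}(a), with $\emptyset$ denoting the empty word, $M^c_{01}=\{(11,\emptyset),(1,1),(\emptyset,11)\}$. For $w=10010$ we have $v=(\emptyset,010)$. The first two patterns fail at $i=1$ with no greedy position, and the third fails at $i=2$ with the greedy position $4$. The marked positions are $1,2,4$, the gaps are $\emptyset,0,0$, and (F2) says that all words $1\,0\,0^s\,1\,0^{s'}$ are fork words.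
\end{example}

From now on fix $m\geq1$, a word $w\in C^{[m]}$ in $W_{\alpha\beta}(L)$, and a factorization as in Lemma~\ref{lem:frame}. Let $p_j$ be the position of $b_j$ in $w$. For a letter $a$ of $w$ let $t(a)$ be the index such that $p_{t(a)}$ is the first occurrence of $a$. By (F1) it exists, and
\begin{equation}\label{eq:t}
b_{t(a)}=a,\qquad t(a)\le j\ \text{ whenever }a\in\Delta_j.
\end{equation}

\subsection*{Long words}
For $\mathbf k=(k_1,\dots,k_\kappa)$ with all $k_j\ge1$ let
\[
S_{\mathbf k}=[\kappa]\cup\{(j,q,a):1\le j\le\kappa,\ 1\le q\le k_j,\ a\in\Delta_j\},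
\]
ordered as $1,(1,\cdot,\cdot),2,(2,\cdot,\cdot),\dots,\kappa,(\kappa,\cdot,\cdot)$, where the triples with the same $j$ are ordered first by $q$ and then by $a$. Write $S_r=S_{(r,\dots,r)}$, and let $w_r\in C^{S_r}$ have the value $b_i$ at $i$ and the value $a$ at $(j,q,a)$. As a word, $w_r=b_1\delta_1^r\cdots b_\kappa\delta_\kappa^r$, where $\delta_j$ lists $\Delta_j$ in increasing order. By (F2), $w_r\in W_{\alpha\beta}(L)$, so for each $r\ge1$ we can choose $f_r,g_r\in L(S_r)$ that witness $(\alpha,\beta)$ at $w_r$.

A tuple $\sigma\in\mathrm{Rig}(R,\mathbf k)$ identifies blocks with blocks: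
\[
\pi_\sigma:S_R\to S_{\mathbf k},\qquad i\mapsto i,\qquad(j,q,a)\mapsto(j,\sigma_j(q),a).
\]
For $\rho\in\mathrm{Rig}(R,r)^\kappa$ and $\sigma\in\mathrm{Rig}(r,\mathbf k)$ we have $\pi_{\sigma\circ\rho}=\pi_\sigma\circ\pi_\rho$ and $w_r\circ\pi_\rho=w_R$. The map $\pi_\rho$ is rigid: the only preimage of $i$ is $i$, the least preimage of $(j,q,a)$ is $(j,\min\rho_j^{-1}(q),a)$, and since $q\mapsto\min\rho_j^{-1}(q)$ is increasing, these least preimages are ordered like their images.

\subsection*{Canonical witnesses}
For $u\in C^{S_r}$ let $e_{j,q}(u)=(u(j,q,a))_{a\in\Delta_j}\in C^{\Delta_j}$ be the $q$-th block of gap $j$, and let $\nu_j(u)=\mathrm{fo}(e_{j,1}(u),\dots,e_{j,r}(u))$. If $\Delta_j=\emptyset$, then $C^{\Delta_j}$ has one element and $\nu_j(u)$ has length $1$. Let $\mathcal D$ be the set of tuples $(u_1,\dots,u_\kappa;\nu_1,\dots,\nu_\kappa)$ with $u_i\in C$ and $\nu_j$ a nonempty sequence of pairwise distinct elements of $C^{\Delta_j}$. It is finite and does not depend on $r$, and each $\nu_j$ has length at most $K=|C|^{|C|}$.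

\begin{lemma}\label{lem:canonical}
There are $\Phi,\Psi:\mathcal D\to B$ and an infinite set $\mathcal I$ of positive integers such that for each $r\in\mathcal I$ the functions
\[
\begin{aligned}
f^{(r)}(u)&=\Phi(u_1,\dots,u_\kappa;\nu_1(u),\dots,\nu_\kappa(u)),\\
g^{(r)}(u)&=\Psi(u_1,\dots,u_\kappa;\nu_1(u),\dots,\nu_\kappa(u))
\end{aligned}
\]
on $C^{S_r}$ belong to $L(S_r)$ and witness $(\alpha,\beta)$ at $w_r$.
\end{lemma}

\begin{proof}
Fix $r\ge K$. Let $\ell$ be the number of pairs of functions $C^{S_{\mathbf k}}\to B$, summed over $\mathbf k\in[K]^\kappa$, and let $R$ be given by Lemma~\ref{lem:product} for $\kappa,\ell,r,K$. Color $\sigma\in\mathrm{Rig}(R,\mathbf k)$ by the pair $(f_R^{\pi_\sigma},g_R^{\pi_\sigma})$, let $\rho\in\mathrm{Rig}(R,r)^\kappa$ be as in that lemma, and put $f=f_R^{\pi_\rho}$ and $g=g_R^{\pi_\rho}$. These functions lie in $L(S_r)$, and they witness $(\alpha,\beta)$ at $w_r$ by Lemma~\ref{lem:rigid}, because $\pi_\rho$ is rigid and $w_r\circ\pi_\rho=w_R$. For $\mathbf k\in[K]^\kappa$ and $\sigma\in\mathrm{Rig}(r,\mathbf k)$, the functions $f^{\pi_\sigma}=f_R^{\pi_{\sigma\circ\rho}}$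 and $g^{\pi_\sigma}=g_R^{\pi_{\sigma\circ\rho}}$ depend only on $\mathbf k$; call them $F_{\mathbf k}$ and $G_{\mathbf k}$. (The set $\mathrm{Rig}(r,\mathbf k)$ is nonempty since $r\ge K$.)

An element of $\mathcal D$ with $\nu_j=(\nu_{j,1},\dots,\nu_{j,k_j})$ determines $\mathbf k\in[K]^\kappa$ and the tuple $u'\in C^{S_{\mathbf k}}$ with $u'_i=u_i$ and $u'(j,q,a)=(\nu_{j,q})_a$. Let $\Phi_r$ and $\Psi_r$ send this element to $F_{\mathbf k}(u')$ and $G_{\mathbf k}(u')$. Now let $u\in C^{S_r}$, and let $\mathbf k,u'$ belong to $(u_1,\dots,u_\kappa;\nu_1(u),\dots,\nu_\kappa(u))$. By Lemma~\ref{lem:fo}(ii), the maps $\sigma_j$ with $e_{j,q}(u)=\nu_{j,\sigma_j(q)}$ form an element $\sigma\in\mathrm{Rig}(r,\mathbf k)$. We have $u=u'\circ\pi_\sigma$, since $u'(j,\sigma_j(q),a)=(e_{j,q}(u))_a=u(j,q,a)$. Hence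
\[
f(u)=f^{\pi_\sigma}(u')=F_{\mathbf k}(u')=\Phi_r(u_1,\dots,u_\kappa;\nu_1(u),\dots,\nu_\kappa(u)),
\]
and the same computation with $G_{\mathbf k}$ expresses $g$ through $\Psi_r$. Since $B^{\mathcal D}$ is finite, one pair $(\Phi,\Psi)$ equals $(\Phi_r,\Psi_r)$ for all $r$ in an infinite set $\mathcal I$.
\end{proof}

\subsection*{Encoding in $L^\sharp$}
The pair $(\Phi,\Psi)$ has $2\kappa\le N$ arguments. We store the letter $u_i$ in coordinate $i$ and the sequence $\nu_j$ in coordinate $\kappa+j$ of an element of $(C^\sharp)^{[N]}$. For $\xi\in C^\sharp$ let $\xi|_j$ be the sequence obtained by restricting each entry of $\xi$ from $C$ to $\Delta_j$ and then applying $\mathrm{fo}$. Define $\varphi:(C^\sharp)^{[N]}\to B$ by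
\[
\varphi(\xi_1,\dots,\xi_N)=\Phi\bigl(\mathrm{hd}(\xi_1),\dots,\mathrm{hd}(\xi_\kappa);\ \xi_{\kappa+1}|_1,\dots,\xi_{2\kappa}|_\kappa\bigr),
\]
and define $\psi$ by the same formula with $\Psi$. For $r\in\mathcal I$ consider the injective map
\[
\iota:S_r\to[N]\times[r]\times C,\qquad i\mapsto(i,1,a_0),\qquad(j,q,a)\mapsto(\kappa+j,q,a).
\]
Let $u\in C^{[N]\times[r]\times C}$ and $\xi_s=\mathrm{fo}(u_{s,1},\dots,u_{s,r})$. Then $\mathrm{hd}(\xi_i)=u(i,1,a_0)=(u\circ\iota)_i$ for $i\le\kappa$. The block $e_{j,q}(u\circ\iota)$ is the restriction of $u_{\kappa+j,q}$ to $\Delta_j$, so Lemma~\ref{lem:fo}(iii), with $\eta$ the restriction map, gives $\xi_{\kappa+j}|_j=\nu_j(u\circ\iota)$. Therefore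
\begin{equation}\label{eq:encode}
\varphi_r=(f^{(r)})^\iota,\qquad\psi_r=(g^{(r)})^\iota\qquad(r\in\mathcal I).
\end{equation}
These functions lie in $L([N]\times[r]\times C)$, and $\mathcal I$ is infinite, so $\varphi,\psi\in L^\sharp([N])$ by Lemma~\ref{lem:sharp}(i).

\subsection*{Decoding}
It remains to return from the long word $w_r$ to $w$. Choose $r\in\mathcal I$ with $r\ge|x_j|$ for all $j$. Let $x_{j,q}$ be the $q$-th letter of $x_j$; it stands at position $p_j+q$ of $w$. From the $q$-th block of gap $j$ we use the variable that carries the letter $x_{j,q}$, and we identify each other variable with the first occurrence of its letter: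
\[
\theta:S_r\to[m],\qquad i\mapsto p_i,\qquad(j,q,a)\mapsto\begin{cases}p_j+q&\text{if }q\le|x_j|\text{ and }x_{j,q}=a,\\ p_{t(a)}&\text{otherwise.}\end{cases}
\]
For example, let $L=P_\infty$, so that all $M^c_{\alpha\beta}$ are empty, and let $w=0110$. Then $p_1=1$, $p_2=2$, the gap $x_1$ is empty, $x_2=10$, and for $r=2$ we get
\[
\begin{array}{c|cccccc}
s\in S_2&1&2&(2,1,0)&(2,1,1)&(2,2,0)&(2,2,1)\\\hline
w_2(s)&0&1&0&1&0&1\\
\theta(s)&1&2&1&3&4&2
\end{array}
\]

In general $w\circ\theta=w_r$, because $w$ has the letter $b_i$ at $p_i$, the letter $x_{j,q}$ at $p_j+q$, and the letter $a$ at $p_{t(a)}$ by \eqref{eq:t}. The map $\theta$ is surjective since $r\ge|x_j|$. The only preimage of a gap position $p_j+q$ is $(j,q,x_{j,q})$. The preimages of $p_i$ are $i$ and certain triples $(j,q,a)$ with $t(a)=i$; by \eqref{eq:t} these have $i\le j$ and come after $i$ in $S_r$. So the least preimages of the positions $p_1,p_1+1,\dots,p_2,p_2+1,\dots$ are $1,(1,1,x_{1,1}),\dots,2,(2,1,x_{2,1}),\dots$, in increasing order, and $\theta$ is rigid. By Lemmas~\ref{lem:canonical} and~\ref{lem:rigid}, the functions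
\[
f=(f^{(r)})^\theta,\qquad g=(g^{(r)})^\theta
\]
lie in $L([m])$ and witness $(\alpha,\beta)$ at $w$.

Now let $L'$ be a clonoid with $L^\sharp([N])\subseteq L'^\sharp([N])$. Then $\varphi,\psi\in L'^\sharp([N])$, so $\varphi_r,\psi_r\in L'([N]\times[r]\times C)$. Since $\iota$ is injective, there is a map $\bar\theta:[N]\times[r]\times C\to[m]$ with $\bar\theta\circ\iota=\theta$. By \eqref{eq:encode} and \eqref{eq:minor}, $f=(\varphi_r)^{\bar\theta}$ and $g=(\psi_r)^{\bar\theta}$, so $f,g\in L'([m])$.

We have shown that for all $m$, all $w\in C^{[m]}$ and all $(\alpha,\beta)\in\mathrm{Fork}_w(L([m]))$, the pair $(\alpha,\beta)$ is witnessed at $w$ by functions in $G=L([m])\cap L'([m])$. The set $G$ is closed under $d$, so Lemma~\ref{lem:fork} with $H=L([m])$ gives $G=L([m])$, that is, $L([m])\subseteq L'([m])$. This proves Proposition~\ref{prop:key}, and with it Theorems~\ref{thm:clonoids} and~\ref{thm:varieties}. \qed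

\section{Maximal members, Mal'cev clones, and large finite antichains}\label{sec:consequences}

\subsection*{Maximal members}
Theorem~\ref{thm:varieties} says that the subvarieties of $\mathbb V(\mathbf A)$, ordered by reverse inclusion, form a partially ordered wqo. Equivalently, every nonempty family of subvarieties has only finitely many maximal members, and each member lies below one of them. One direction is the argument of (W2). For the other, given a sequence $\mathcal W_1,\mathcal W_2,\dots$, choose $j$ so large that all maximal members of $\{\mathcal W_1,\mathcal W_2,\dots\}$ occur before index $j$; then $\mathcal W_j\subseteq\mathcal W_i$ for some $i<j$.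

\subsection*{Clones}
A \emph{clone} on a set $A$ is a set of operations $A^m\to A$, $m\ge1$, that contains the projections and is closed under composition. A \emph{Mal'cev operation} is a ternary operation $d$ with $d(x,y,y)=x=d(y,y,x)$.

\begin{corollary}
On a finite set $A$, the set of all clones that contain a Mal'cev operation has no infinite antichain and no infinite descending chain.
\end{corollary}

\begin{proof}
A clone containing the Mal'cev operation $d$ is an $(A,(A;d))$-clonoid: minors are compositions with projections. There are finitely many ternary operations on $A$, so an infinite antichain or descending chain has infinitely many members that contain the same $d$. This contradicts Theorem~\ref{thm:clonoids} or Lemma~\ref{lem:dcc}, respectively.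
\end{proof}

\subsection*{Finite antichains}
Theorem~\ref{thm:varieties} cannot be strengthened to a finite bound on the size of antichains in $\mathbb V(\mathbf A)$.

\begin{proposition}\label{prop:wide}
There is a finitely generated variety of finite type with a Mal'cev term that has finite antichains of subvarieties of every size.
\end{proposition}

\begin{proof}
By \cite{Bryant} there is a finite pointed group $\mathbf A_1$ with a chain $\mathcal W_0\supsetneq\mathcal W_1\supsetneq\cdots$ of subvarieties of $\mathbb V(\mathbf A_1)$, and by \cite{AM} we can write $\mathcal W_n=\mathbb V(\mathbf C_n)$. We regard constants as constant unary operations; this changes neither subalgebras, nor homomorphisms, nor products, and so it preserves the chain. For algebras $\mathbf C,\mathbf D$ of this type let $\mathbf C\otimes\mathbf D$ have universe $C\times D$, the operation $(x,y)*(x',y')=(x,y')$, and for each basic operation $h$, of arity $n\geq1$, the two operations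
\[
\begin{aligned}
h_1\bigl((x_1,y_1),\dots,(x_n,y_n)\bigr)&=\bigl(h(x_1,\dots,x_n),y_1\bigr),\\
h_2\bigl((x_1,y_1),\dots,(x_n,y_n)\bigr)&=\bigl(x_1,h(y_1,\dots,y_n)\bigr).
\end{aligned}
\]
For a term $s$ let $s_1$ and $s_2$ be obtained by replacing each $h$ by $h_1$ and by $h_2$, respectively. By induction on $s$, the first coordinate of the value of $s_1$ is $s^{\mathbf C}$ applied to the first coordinates, and the second coordinate of the value of $s_2$ is $s^{\mathbf D}$ applied to the second coordinates.

The algebra $\mathbf A=\mathbf A_1\otimes\mathbf A_1$ is finite and of finite type. For the group term $d(x,y,z)=xy^{-1}z$, the term $d_1(x,y,z)*d_2(x,y,z)$ acts as $d$ in both coordinates, so it is a Mal'cev term for $\mathbf A$.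

Next, $\mathbf C_n\otimes\mathbf C_{n'}\in\mathbb V(\mathbf A)$. By Birkhoff's theorem there are a nonempty set $I$, subalgebras $\mathbf U,\mathbf U'$ of $\mathbf A_1^I$, and surjective homomorphisms $\mathbf U\to\mathbf C_n$, $\mathbf U'\to\mathbf C_{n'}$; one set $I$ serves for both because a surjection $I\to I'$ embeds $\mathbf A_1^{I'}$ into $\mathbf A_1^I$. All operations of $\otimes$ act separately on the two coordinates, so $\mathbf U\otimes\mathbf U'$ is a subalgebra of $\mathbf A_1^I\otimes\mathbf A_1^I\cong\mathbf A^I$, and the product of the two homomorphisms maps it homomorphically onto $\mathbf C_n\otimes\mathbf C_{n'}$.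

Finally, for a variable $y$ the value of $s_1*y$ has first coordinate given by $s^{\mathbf C}$ and second coordinate that of $y$. So $\mathbf C\otimes\mathbf D\models s_1*y\approx t_1*y$ if and only if $\mathbf C\models s\approx t$, and symmetrically $\mathbf C\otimes\mathbf D\models y*s_2\approx y*t_2$ if and only if $\mathbf D\models s\approx t$. Hence $\mathbb V(\mathbf C\otimes\mathbf D)\subseteq\mathbb V(\mathbf C'\otimes\mathbf D')$ implies $\mathbb V(\mathbf C)\subseteq\mathbb V(\mathbf C')$ and $\mathbb V(\mathbf D)\subseteq\mathbb V(\mathbf D')$. Given $M$, consider the varieties $\mathbb V(\mathbf C_n\otimes\mathbf C_{M-n})$, $0\le n\le M$. An inclusion of the $n$-th in the $n'$-th forces $\mathcal W_n\subseteq\mathcal W_{n'}$ and $\mathcal W_{M-n}\subseteq\mathcal W_{M-n'}$, hence $n\ge n'$ and $M-n\ge M-n'$, that is, $n=n'$. They form an antichain with $M+1$ members in $\mathbb V(\mathbf A)$.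
\end{proof}

\begin{thebibliography}{9}
\bibitem{AM} Aichinger and Mayr, 2016.
\bibitem{Bryant} Bryant, 1982.
\bibitem{GR} Graham and Rothschild, 1971.
\bibitem{Higman} Higman, 1952.
\bibitem{slides} \texttt{http://www.algebra.uni-linz.ac.at/Slides/sl-lascruces-14.pdf}
\end{thebibliography}
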